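\title{Spherical caps are the only solutions of the $H$-system with a round circle as Dirichlet data}

\begin{abstract}
We study the Dirichlet problem for the system $\Delta u=2H\,u_x\times u_y$, where $u$ maps the unit disc to $\mathbb{R}^3$ and is not assumed conformal. For the boundary values $(Rx,Ry,0)$ we determine all solutions with finite Dirichlet integral: the two spherical caps if $0<HR<1$, the hemisphere if $HR=1$, and none if $HR>1$. The proof attaches to each solution a conjugate map and shows, by three integral identities, that its boundary curve gives equality in an isoperimetric inequality. This determines the normal derivative of the solution, and uniqueness in the Cauchy problem finishes the proof. It matters that the circle is covered once: if it is covered $k\ge2$ times and $0<HR<\frac12$, there are infinitely many further solutions.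
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Omega=\{(x,y):x^2+y^2<1\}$ be the unit disc, let $\gamma:\partial\Omega\to\mathbb{R}^3$ be smooth, and let $H>0$ be a constant. We consider the Dirichlet problem for $u:\bar\Omega\to\mathbb{R}^3$,
\begin{align}
\Delta u&=2H\,u_x\times u_y\quad\text{in }\Omega,\label{eq:H}\\
u&=\gamma\quad\text{on }\partial\Omega,\label{eq:D}
\end{align}
where $\times$ is the cross product, and we call \eqref{eq:H} the $H$-system. A \emph{solution} is a map $u\in C^2(\Omega)\cap C^0(\bar\Omega)$ with $\int_\Omega|\nabla u|^2<\infty$ that satisfies \eqref{eq:H} and \eqref{eq:D}. Two solutions are different if they are different maps.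

The system comes from surface theory. If $u$ is a conformal immersion, that is, $|u_x|=|u_y|>0$ and $u_x\cdot u_y=0$, then $\Delta u=2\mathcal{H}\,u_x\times u_y$, where $\mathcal{H}$ is the mean curvature with respect to the normal $u_x\times u_y$. Conformal immersed solutions of \eqref{eq:H} are therefore surfaces of constant mean curvature $H$. In the Dirichlet problem the boundary values are prescribed as a map and conformality is not assumed, so nothing in the definition makes $u$ an immersion or ties the curvature of its image to $H$.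

Suppose that $\gamma(\partial\Omega)$ lies in a closed ball of radius $R$ and $HR<1$. Hildebrandt proved that \eqref{eq:H}--\eqref{eq:D} then has at least one solution, and Brezis and Coron proved that there are at least two if $\gamma$ is not constant. Wente proved that for constant $\gamma$ the constant map is the only solution. For the round circle
\begin{equation}\label{eq:circle}
\gamma(x,y)=(Rx,Ry,0),
\end{equation}
Heinz proved that there is no solution if $HR>1$.

For the boundary values \eqref{eq:circle} and $0<HR<1$, two solutions can be written down. Put $a=1/H>R$ and $c=\sqrt{a^2-R^2}$, and let $z$ be the third coordinate of $\mathbb{R}^3$. The circle lies on exactly two spheres of radius $a$, with centers $(0,0,\pm c)$. Let $u^+$ be the conformal parametrization, with boundary values $\gamma$, of the small cap that the half-space $\{z\le0\}$ cuts from the sphere with center $(0,0,c)$, and let $u^-$ be that of the large cap that $\{z\le0\}$ cuts from the sphere with center $(0,0,-c)$; see Figure~\ref{fig:caps}. Both solve \eqref{eq:H}--\eqref{eq:D}.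 Formulas are given in Section~\ref{sec:caps}, where we also see why the caps in $\{z\ge0\}$ are not solutions. It is posed as an open question in \cite{Notes} whether, for \eqref{eq:circle} and $0<HR<1$, there is any solution other than these two spherical caps.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[gray] (-2.8,0) -- (2.8,0) node[right,black] {$z=0$};
\draw[dotted] (0,1.2) circle (2);
\draw[dotted] (0,-1.2) circle (2);
\draw[very thick] (-1.6,0) arc (216.87:323.13:2);
\draw[very thick] (-1.6,0) arc (143.13:396.87:2);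
\fill (-1.6,0) circle (2pt);
\fill (1.6,0) circle (2pt);
\fill (0,1.2) circle (1.3pt) node[right] {$(0,0,c)$};
\fill (0,-1.2) circle (1.3pt) node[below] {$(0,0,-c)$};
\node at (0,-0.42) {$u^+$};
\node at (2.05,-2.65) {$u^-$};
\end{tikzpicture}
\caption{Section by a plane through the $z$-axis. The circle of radius $R$ in the plane $z=0$ (the two large dots) lies on two spheres of radius $1/H$ with centers $(0,0,\pm c)$. The thick arcs are the small cap $u^+$ and the large cap $u^-$; both lie below the plane of the circle.}\label{fig:caps}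
\end{figure}

Symmetry suggests the answer no. The problem is invariant under rotating the disc and the target through the same angle, the solutions fixed by all these rotations are the caps (Lemma~\ref{lem:equivariant}), and any other solution would generate an infinite family. But symmetric data need not force symmetric solutions, and there is no convexity to appeal to: \eqref{eq:H} is the Euler--Lagrange equation of a functional with a cubic term. Theorem~\ref{thm:multiple} shows that the symmetry does break for boundary values that are just as symmetric as \eqref{eq:circle}.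

We work in a class that is formally larger. Let $h\in C^\infty(\bar\Omega;\mathbb{R}^3)$ be the harmonic extension of $\gamma$. A \emph{weak solution} is a map $u\in W^{1,2}(\Omega;\mathbb{R}^3)$ with trace $\gamma$, that is, $u-h\in W^{1,2}_0$, which satisfies \eqref{eq:H} in the sense of distributions. Every solution is a weak solution (Lemma~\ref{lem:weak}).

\begin{theorem}\label{thm:main}
Let $H>0$, $R>0$ and $\gamma(x,y)=(Rx,Ry,0)$. The weak solutions of \eqref{eq:H}--\eqref{eq:D}, and hence also the solutions, are the following.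
\begin{itemize}
\item If $0<HR<1$, there are exactly two, the caps $u^+$ and $u^-$.
\item If $HR=1$, there is exactly one, the hemisphere $\{z\le0\}$ of the sphere of radius $R$ centered at $0$.
\item If $HR>1$, there is none.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:multiple}
Let $k\ge2$ be an integer, $\gamma_k(e^{i\theta})=(R\cos k\theta,R\sin k\theta,0)$ and $0<HR<\frac12$. Besides the two caps composed with $\zeta\mapsto\zeta^k$, the system \eqref{eq:H} with $u=\gamma_k$ on $\partial\Omega$ has infinitely many solutions in $C^\infty(\bar\Omega)$.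
\end{theorem}

Theorem~\ref{thm:main} answers the question; its proof does not use Theorem~\ref{thm:multiple}. The plan is to turn the Dirichlet problem into a Cauchy problem. Three integral identities that hold for every smooth solution (Section~\ref{sec:identities}) force the normal derivative $u_r$ on the circle to be that of one of the caps (Section~\ref{sec:cauchydata}); the mechanism is already visible for $H=0$ (Section~\ref{sec:model}). Two smooth solutions with the same boundary values and the same normal derivative coincide (Section~\ref{sec:cauchy}), and weak solutions are smooth up to the boundary (Section~\ref{sec:regularity}). Theorem~\ref{thm:multiple} is proved in Section~\ref{sec:multiple} by a constrained minimization.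

\medskip\noindent\textbf{Notation.}
We use polar coordinates $(r,\theta)$, $\zeta=x+iy$, $\partial_\zeta=\frac12(\partial_x-i\partial_y)$ and $\partial_{\bar\zeta}=\frac12(\partial_x+i\partial_y)$, so that $\Delta=4\partial_\zeta\partial_{\bar\zeta}$; also $r\partial_r=x\partial_x+y\partial_y$ and $\partial_\theta=x\partial_y-y\partial_x$. Integrals $\int$ without a domain are over $\Omega$ with respect to $dx\,dy$, $\oint f=\int_0^{2\pi}f(e^{i\theta})\,d\theta$, and $\|\cdot\|_p$ is the $L^p$ norm. The standard basis of $\mathbb{R}^3$ is $e_1,e_2,e_3$, and $e_r=(\cos\theta,\sin\theta,0)$, $e_\theta=(-\sin\theta,\cos\theta,0)$, so that $e_r\times e_\theta=e_3$ and $e_3\times e_\theta=-e_r$. The first two components of a vector are often combined into one complex number. The divergence theorem reads $\int(P_x-Q_y)=\oint(xP-yQ)$. Since $(f\times f_y)_x-(f\times f_x)_y=2f_x\times f_y$, it gives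
\begin{equation}\label{eq:green}
2\int f_x\times f_y=\oint f\times f_\theta\qquad\text{for }f\in C^\infty(\bar\Omega;\mathbb{R}^3).
\end{equation}

\section{Symmetries and the spherical caps}\label{sec:caps}

The $H$-system has three kinds of symmetry.
\begin{itemize}
\item[(S1)] If $u$ solves \eqref{eq:H}, so does $Ou+p$ for $O\in SO(3)$ and $p\in\mathbb{R}^3$, because $O\xi\times O\eta=O(\xi\times\eta)$. For a reflection $O$ this product is $-O(\xi\times\eta)$, and $Ou$ solves the system with $-H$ in place of $H$.
\item[(S2)] The map $u$ solves \eqref{eq:H} if and only if $Hu$ solves it with $H=1$.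
\item[(S3)] If $\phi$ is holomorphic, then $\Delta(u\circ\phi)=|\phi'|^2(\Delta u)\circ\phi$ and $(u\circ\phi)_x\times(u\circ\phi)_y=|\phi'|^2(u_x\times u_y)\circ\phi$. So $u\circ\phi$ solves \eqref{eq:H} if $u$ does.
\end{itemize}
All explicit solutions in this paper arise in this way from the inverse stereographic projection
\[
\omega(\zeta)=\Big(\frac{2\zeta}{1+|\zeta|^2},\ \frac{|\zeta|^2-1}{|\zeta|^2+1}\Big)=\operatorname{sech}t\;e_r+\tanh t\;e_3,\qquad t=\log r,
\]
a smooth bijection from $\mathbb{R}^2$ onto the unit sphere minus $e_3$.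

\begin{lemma}\label{lem:omega}
The map $\omega$ is a conformal immersion, and on $\mathbb{R}^2$
\[
\Delta\omega=2\,\omega_x\times\omega_y=-|\nabla\omega|^2\omega,\qquad |\nabla\omega|^2=\frac{8}{(1+|\zeta|^2)^2},\qquad \int_{\mathbb{R}^2}|\nabla\omega|^2=8\pi .
\]
\end{lemma}

\begin{proof}
In the coordinates $(t,\theta)$ one has $r^2\Delta=\partial_t^2+\partial_\theta^2$, $r^2\omega_x\times\omega_y=\omega_t\times\omega_\theta$ and $r^2|\nabla\omega|^2=|\omega_t|^2+|\omega_\theta|^2$. Let $f=\operatorname{sech}t$ and $g=\tanh t$, so that $f_t=-fg$, $g_t=f^2$ and $f^2+g^2=1$. Then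
\begin{equation}\label{eq:omegat}
\omega_t=f\,(-g\,e_r+f\,e_3),\qquad\omega_\theta=f\,e_\theta
\end{equation}
are orthogonal of length $f=2r/(1+r^2)$, which gives conformality and the formula for $|\nabla\omega|^2$. Next, $\omega_t\times\omega_\theta=f^2(-g\,e_3-f\,e_r)=-f^2\omega$. Since $f_{tt}=fg^2-f^3=f-2f^3$ and $g_{tt}=-2f^2g$, we get $\omega_{tt}+\omega_{\theta\theta}=(f_{tt}-f)e_r+g_{tt}e_3=-2f^2\omega$. This proves the identities for $r>0$, and they extend to $\zeta=0$ by continuity. Finally $\int_0^\infty 8(1+r^2)^{-2}\,2\pi r\,dr=8\pi$.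
\end{proof}

Let $0<HR\le1$, and let $\tau\ge0$ be defined by $\operatorname{sech}\tau=HR$, so that $\tanh\tau=\sqrt{1-H^2R^2}=Hc$. Put
\begin{equation}\label{eq:caps}
u^\pm(\zeta)=a\,\omega(e^{\mp\tau}\zeta)\pm c\,e_3=a\operatorname{sech}(t\mp\tau)\,e_r+\big(a\tanh(t\mp\tau)\pm c\big)e_3 .
\end{equation}

\begin{proposition}\label{prop:caps}
The maps $u^\pm$ are injective conformal immersions in $C^\infty(\bar\Omega)$ that solve \eqref{eq:H}, and on $\partial\Omega$
\begin{equation}\label{eq:cauchy}
u^\pm=R\,e_r,\qquad u^\pm_r=\pm R\sqrt{1-H^2R^2}\;e_r+HR^2e_3 .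
\end{equation}
For $HR<1$ they are different, $u^+$ parametrizes the small cap and $u^-$ the large cap. For $HR=1$, $u^+=u^-$ parametrizes the lower hemisphere of radius $R$.
\end{proposition}

\begin{proof}
The first assertion follows from Lemma~\ref{lem:omega} and (S1)--(S3). On $\partial\Omega$ we have $t=0$, $\operatorname{sech}(\mp\tau)=HR$ and $\tanh(\mp\tau)=\mp Hc$; inserting this into \eqref{eq:caps} and \eqref{eq:omegat} gives \eqref{eq:cauchy}, because $\partial_r=\partial_t$ on $\partial\Omega$. The map $u^\pm$ takes values in the sphere of radius $a$ and center $\pm ce_3$, and its third component increases from $-a\pm c$ to $0$ as $t$ runs from $-\infty$ to $0$. So the image is the part of that sphere in $\{z\le0\}$.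
\end{proof}

These are the only conformal parametrizations of the caps with boundary values $\gamma$. Indeed, any other one differs from $u^\pm$ by a holomorphic or antiholomorphic self-map of the disc that is the identity on $\partial\Omega$. A holomorphic one is the identity by the maximum principle, and an antiholomorphic one does not exist, since no holomorphic function has the boundary values $e^{-i\theta}$. The mirror images of $u^\pm$ in the plane $z=0$ have the same boundary values, but by (S1) they solve the system with $-H$, and hence not \eqref{eq:H}. Geometrically, a solution with values in a sphere $|u-p|=a$ satisfies $(u-p)\cdot\Delta u=-|\nabla u|^2$, so $u_x\times u_y$ must point toward the center, and the orientation of $\gamma$ then selects the side of the plane.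

\section{The method in the case $H=0$}\label{sec:model}

Let $u\in C^\infty(\bar\Omega;\mathbb{R}^3)$ be harmonic with $u=Re_r$ on $\partial\Omega$. The maximum principle gives $u=(Rx,Ry,0)$, but it compares two solutions and relies on linearity. We give an argument that finds $u_r$ on $\partial\Omega$ from one solution alone. Its engine is an inequality for closed curves.

\begin{lemma}\label{lem:iso}
Let $v:\partial\Omega\to\mathbb{R}^3$ be smooth. Then
\begin{equation}\label{eq:iso}
e_3\cdot\oint v\times v_\theta\le\oint|v_\theta|^2,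
\end{equation}
with equality if and only if $v_3$ is constant and $(v_1+iv_2)_\theta=\kappa e^{i\theta}$ for a constant $\kappa\in\mathbb{C}$.
\end{lemma}

\begin{proof}
Write $v_1+iv_2=\sum_nA_ne^{in\theta}$ and $v_3=\sum_nB_ne^{in\theta}$. Since $e_3\cdot(v\times v_\theta)=\operatorname{Im}\big(\overline{(v_1+iv_2)}\,(v_1+iv_2)_\theta\big)$, Parseval's identity gives $e_3\cdot\oint v\times v_\theta=2\pi\sum_nn|A_n|^2$ and $\oint|v_\theta|^2=2\pi\sum_nn^2(|A_n|^2+|B_n|^2)$. Hence
\begin{equation}\label{eq:defect}
\oint|v_\theta|^2-e_3\cdot\oint v\times v_\theta=2\pi\sum_{n\in\mathbb{Z}}n(n-1)|A_n|^2+2\pi\sum_{n\in\mathbb{Z}}n^2|B_n|^2 .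
\end{equation}
Every term is nonnegative, and $n(n-1)>0$ for integers $n\ne0,1$. So the sum vanishes exactly when $A_n=0$ for $n\ne0,1$ and $B_n=0$ for $n\ne0$; then $\kappa=iA_1$.
\end{proof}

The left side of \eqref{eq:iso} is twice the signed area $\mathcal{A}$ enclosed by the projection of the curve to the horizontal plane. For a curve of length $L$ and constant speed the right side is $L^2/2\pi$, and \eqref{eq:iso} is the isoperimetric inequality $4\pi\mathcal{A}\le L^2$. The equality cases are the points and the horizontal circles traversed once, counterclockwise, at constant speed.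

To use the lemma we need a closed curve whose velocity is the unknown $u_r$. The harmonic conjugate provides it. Let $v$ be defined by $v_x=-u_y$, $v_y=u_x$. Then $v_\theta=xv_y-yv_x=u_r$ on $\partial\Omega$, and both sides of \eqref{eq:iso} can be computed from the Dirichlet data.

\emph{The area.} We have $v_x\times v_y=-u_y\times u_x=u_x\times u_y$, so \eqref{eq:green} gives $\oint v\times v_\theta=\oint u\times u_\theta=2\pi R^2e_3$.

\emph{The speed.} For any smooth $u$ let $\Phi=u_\zeta\cdot u_\zeta$, where the dot is the complex bilinear product. This function, the Hopf differential, vanishes exactly where $|u_x|=|u_y|$ and $u_x\cdot u_y=0$, so it measures the failure of conformality. From $2\zeta u_\zeta=ru_r-iu_\theta$ we get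
\[
4\zeta^2\Phi=r^2|u_r|^2-|u_\theta|^2-2ir\,u_r\cdot u_\theta .
\]
If $\Phi$ is holomorphic, then $\zeta^2\Phi$ is holomorphic in $\Omega$, continuous on $\bar\Omega$ and zero at the origin, so its mean over $\partial\Omega$ vanishes:
\begin{equation}\label{eq:hopf}
\oint|u_r|^2=\oint|u_\theta|^2,\qquad\oint u_r\cdot u_\theta=0 .
\end{equation}
For harmonic $u$ the function $u_\zeta$ is holomorphic, hence so is $\Phi$, and $\oint|v_\theta|^2=\oint|u_r|^2=2\pi R^2$.

Thus $v$ gives equality in \eqref{eq:iso}, and $u_r$ is horizontal and equal to $\kappa e^{i\theta}$. The second identity in \eqref{eq:hopf} says $\operatorname{Im}\kappa=0$, the first says $|\kappa|=R$, and so $u_r=\pm Re_r$.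

The argument leaves the sign open. The plus sign belongs to $(Rx,Ry,0)$. The minus sign belongs to $r^{-1}Re_r$, which is harmonic only in the punctured disc. It is the trace of the large cap: by \eqref{eq:caps}, $u^-=\big(R\cosh\tau\;e_r+R\sinh t\;e_3\big)/\cosh(t+\tau)$, which tends to $e^{-t}Re_r$ for $\zeta\ne0$ as $H\to0$, that is, $\tau\to\infty$. For $H>0$ both signs occur.

\section{Three identities for smooth solutions}\label{sec:identities}

Throughout this section $u\in C^\infty(\bar\Omega;\mathbb{R}^3)$ solves \eqref{eq:H} with arbitrary boundary values, and $N=u_x\times u_y$. Each of the three ingredients of Section~\ref{sec:model} has a counterpart.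

\begin{lemma}\label{lem:A}
The identities \eqref{eq:hopf} hold.
\end{lemma}

\begin{proof}
We have $\Phi_{\bar\zeta}=2u_\zeta\cdot u_{\zeta\bar\zeta}=\frac12u_\zeta\cdot\Delta u=H\,u_\zeta\cdot N=0$, because $N$ is orthogonal to $u_x$ and $u_y$. So $\Phi$ is holomorphic.
\end{proof}

The harmonic conjugate exists because $\Delta u=0$ says that the field $(u_x,u_y)$ is divergence free. The right side of \eqref{eq:H} is itself a divergence, $2N=(u\times u_y)_x-(u\times u_x)_y$, so the $H$-system says that the corrected field $(u_x-Hu\times u_y,\;u_y+Hu\times u_x)$ is divergence free. Its potential replaces the harmonic conjugate.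

\begin{lemma}\label{lem:B}
There is a map $v\in C^\infty(\bar\Omega;\mathbb{R}^3)$, unique up to an additive constant, with
\begin{equation}\label{eq:conj}
v_x=-u_y-H\,u\times u_x,\qquad v_y=u_x-H\,u\times u_y .
\end{equation}
On $\partial\Omega$ it satisfies $v_\theta=u_r-H\,u\times u_\theta$, and therefore $\oint u_r=H\oint u\times u_\theta$.
\end{lemma}

\begin{proof}
The compatibility condition is $(u_x-Hu\times u_y)_x+(u_y+Hu\times u_x)_y=\Delta u-2HN=0$, and the disc is simply connected. Further, $v_\theta=xv_y-yv_x=xu_x+yu_y-H\,u\times(xu_y-yu_x)$. The last identity is $\oint v_\theta=0$.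
\end{proof}

We call $v$ the \emph{conjugate map}. For the caps, \eqref{eq:cauchy} gives $v_\theta=\pm R\sqrt{1-H^2R^2}\,e_r$ on $\partial\Omega$, an equality case of Lemma~\ref{lem:iso}. This is the reason to hope that the argument for $H=0$ survives. The difficulty is the area term. The map $v$ depends on $u$ through an integration, and $v_x\times v_y$ is no longer equal to $N$. It is, however, a local expression in $u$ and $\nabla u$, and the point of the next lemma is that the equation turns this expression into a divergence of quantities that are again local in $u$.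

\begin{lemma}\label{lem:C}
The conjugate map satisfies
\begin{equation}\label{eq:area}
\oint v\times v_\theta=\oint u\times u_\theta+2H\oint u\times(u\times u_r)+H^2\oint|u|^2\,u\times u_\theta .
\end{equation}
\end{lemma}

\begin{proof}
We sum over repeated indices $i\in\{x,y\}$ and use $\xi\times(\eta\times\mu)=(\xi\cdot\mu)\eta-(\xi\cdot\eta)\mu$ and $(\xi\times\eta)\times(\xi\times\mu)=(\xi\cdot\eta\times\mu)\,\xi$. Expanding the product of the two expressions in \eqref{eq:conj} gives
\begin{align*}
v_x\times v_y&=-u_y\times u_x+H\,u_y\times(u\times u_y)-H\,(u\times u_x)\times u_x+H^2(u\times u_x)\times(u\times u_y)\\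
&=N+H\,u_i\times(u\times u_i)+H^2(u\cdot N)\,u .
\end{align*}
The term of order $H$ is a divergence up to an error that the equation controls. Since $u_i\times u_i=0$,
\[
\partial_i\big(u\times(u\times u_i)\big)=u_i\times(u\times u_i)+u\times(u\times\Delta u)=u_i\times(u\times u_i)+2H\big((u\cdot N)u-|u|^2N\big).
\]
Therefore
\begin{equation}\label{eq:pointwise}
2\,v_x\times v_y=2N+2H\,\partial_i\big(u\times(u\times u_i)\big)+H^2\big(4|u|^2N-2(u\cdot N)u\big).
\end{equation}
The remaining term is a divergence for every smooth map. Indeed $u\times N=(u\cdot u_y)u_x-(u\cdot u_x)u_y$, so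
\begin{align*}
(|u|^2u\times u_y)_x-(|u|^2u\times u_x)_y&=2u\times\big[(u\cdot u_x)u_y-(u\cdot u_y)u_x\big]+2|u|^2N\\
&=-2u\times(u\times N)+2|u|^2N=4|u|^2N-2(u\cdot N)u .
\end{align*}
Now integrate \eqref{eq:pointwise} over $\Omega$, using \eqref{eq:green} for $v$ and for $u$ and the divergence theorem for the other two terms.
\end{proof}

\section{The normal derivative on the round circle}\label{sec:cauchydata}

\begin{proposition}\label{prop:data}
Let $u\in C^\infty(\bar\Omega;\mathbb{R}^3)$ solve \eqref{eq:H} with $u=Re_r$ on $\partial\Omega$. Then $HR\le1$, and $u_r=u^+_r$ on all of $\partial\Omega$ or $u_r=u^-_r$ on all of $\partial\Omega$.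
\end{proposition}

\begin{proof}
On $\partial\Omega$ write $u_r=\alpha e_r+\beta e_\theta+\delta e_3$. There $u_\theta=Re_\theta$ and $u\times u_\theta=R^2e_3$, so $v_\theta=u_r-HR^2e_3$ by Lemma~\ref{lem:B}, and
\begin{equation}\label{eq:speed}
\oint|v_\theta|^2=\oint\big(|u_r|^2-2HR^2\delta+H^2R^4\big).
\end{equation}
In \eqref{eq:area} we have $u\times(u\times u_r)=(u\cdot u_r)u-R^2u_r$, and $u$ is horizontal, so the third component of this vector is $-R^2\delta$. Hence
\begin{equation}\label{eq:areacircle}
e_3\cdot\oint v\times v_\theta=\oint\big(R^2-2HR^2\delta+H^2R^4\big).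
\end{equation}
The two integrands differ by $|u_r|^2-R^2$, which has mean zero by Lemma~\ref{lem:A}. So \eqref{eq:speed} and \eqref{eq:areacircle} are equal. Their common value follows from $\oint\delta=2\pi HR^2$ (Lemma~\ref{lem:B}):
\begin{equation}\label{eq:value}
\oint|v_\theta|^2=2\pi R^2-4\pi H^2R^4+2\pi H^2R^4=2\pi R^2(1-H^2R^2).
\end{equation}
The left side is nonnegative, so $HR\le1$.

By the equality case of Lemma~\ref{lem:iso}, $v_3$ is constant on $\partial\Omega$, which means $\delta\equiv HR^2$, and $(\alpha+i\beta)e^{i\theta}=(v_1+iv_2)_\theta=\kappa e^{i\theta}$, which means that $\alpha+i\beta=\kappa$ is constant. The second identity in \eqref{eq:hopf} reads $R\oint\beta=0$, so $\kappa$ is real, and \eqref{eq:value} gives $\kappa^2=R^2(1-H^2R^2)$. Thus $u_r=\pm R\sqrt{1-H^2R^2}\,e_r+HR^2e_3$ with one sign for all $\theta$, which is \eqref{eq:cauchy}.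
\end{proof}

The form of $\gamma$ enters twice. That $\gamma$ is a round circle of constant speed about the origin makes $|u|$ and $u\times u_\theta$ constant on $\partial\Omega$, so that the terms with $H$ in \eqref{eq:speed} and \eqref{eq:areacircle} agree pointwise. That the circle is covered once makes the constant relating speed and area the sharp one in \eqref{eq:iso}.

\begin{remark}\label{rem:k}
For the boundary values $\gamma_k$ one has $|u_\theta|=kR$ and $u\times u_\theta=kR^2e_3$. The same computation gives $\oint\delta=2\pi kHR^2$, $\oint|v_\theta|^2=2\pi k^2R^2(1-H^2R^2)$ and $e_3\cdot\oint v\times v_\theta=2\pi kR^2(1-H^2R^2)$. In the notation of \eqref{eq:defect} this says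
\[
\sum_nn(n-k)|A_n|^2+\sum_nn^2|B_n|^2=0 .
\]
For $k\ge2$ the terms with $0<n<k$ are negative, and the identity no longer determines $u_r$.
\end{remark}

\section{Uniqueness in the Cauchy problem}\label{sec:cauchy}

It remains to pass from the boundary to the interior. The difference of two solutions with the same Cauchy data has a gradient that vanishes on $\partial\Omega$, so the gradient can be extended by zero to the plane. It then has compact support and satisfies an inequality $|p_{\bar\zeta}|\le C|p|$. For $C=0$ it would be an entire function with compact support, hence zero. A weighted $L^2$ estimate with a large parameter absorbs the constant $C$.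

\begin{lemma}\label{lem:cauchy}
Let $u,\tilde u\in C^\infty(\bar\Omega;\mathbb{R}^3)$ solve \eqref{eq:H} with $u=\tilde u$ and $u_r=\tilde u_r$ on $\partial\Omega$. Then $u=\tilde u$.
\end{lemma}

\begin{proof}
Let $d=u-\tilde u$ and $p=d_\zeta=\frac12(d_x-id_y)$, with values in $\mathbb{C}^3$. Then $|p|=\frac12|\nabla d|$, and $p=0$ on $\partial\Omega$ because $d_r=d_\theta=0$ there. From
\[
p_{\bar\zeta}=\tfrac14\Delta d=\tfrac H2\big(u_x\times u_y-\tilde u_x\times\tilde u_y\big)=\tfrac H2\big(d_x\times u_y+\tilde u_x\times d_y\big)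
\]
we get $|p_{\bar\zeta}|\le C|p|$ in $\Omega$. Extended by zero, $p$ is Lipschitz on $\mathbb{C}$ with compact support, and the inequality holds off the circle $\partial\Omega$, hence almost everywhere.

Let $s>0$ and $D=\partial_{\bar\zeta}-s\zeta$. This is $\partial_{\bar\zeta}$ conjugated by the weight $e^{s|\zeta|^2}$: for $g=e^{s|\zeta|^2}p$ we have $Dg=e^{s|\zeta|^2}p_{\bar\zeta}$, so $|Dg|\le C|g|$. The formal adjoint in $L^2(\mathbb{C})$ is $D^*=-\partial_\zeta-s\bar\zeta$, and
\[
D^*D-DD^*=s\,(\partial_\zeta\circ\zeta-\zeta\,\partial_\zeta)+s\,(\partial_{\bar\zeta}\circ\bar\zeta-\bar\zeta\,\partial_{\bar\zeta})=2s .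
\]
Hence $\|Dg\|_2^2=\|D^*g\|_2^2+2s\|g\|_2^2$ for $g\in C_c^\infty(\mathbb{C})$. On functions supported in a fixed ball all three terms are continuous in $W^{1,2}$, so by mollification the identity holds for Lipschitz $g$ with compact support. For $g=e^{s|\zeta|^2}p$ it gives $2s\|g\|_2^2\le\|Dg\|_2^2\le C^2\|g\|_2^2$, where $C$ does not depend on $s$. Taking $2s>C^2$ we find $p=0$. So $d$ is constant, and $d=0$ on $\partial\Omega$.
\end{proof}

\section{Regularity up to the boundary and proof of Theorem~\ref{thm:main}}\label{sec:regularity}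

The identities of Section~\ref{sec:identities} involve $u_r$ on $\partial\Omega$, which for a solution in the sense of Section~\ref{sec:intro} is not even known to exist. In this section $\gamma$ is an arbitrary smooth map and $h$ is its harmonic extension.

\begin{lemma}\label{lem:weak}
Every solution of \eqref{eq:H}--\eqref{eq:D} is a weak solution.
\end{lemma}

\begin{proof}
A solution $u$ is bounded with finite Dirichlet integral, so $u\in W^{1,2}$, and it satisfies \eqref{eq:H} in the sense of distributions. Let $f$ be a component of $u-h$. Then $f\in W^{1,2}\cap C^0(\bar\Omega)$ and $f=0$ on $\partial\Omega$. For $\varepsilon>0$ the function $f_\varepsilon=\operatorname{sign}(f)(|f|-\varepsilon)_+\in W^{1,2}$ has compact support in $\Omega$, so $f_\varepsilon\in W^{1,2}_0$. Moreover $|f-f_\varepsilon|\le\varepsilon$, and $\nabla f_\varepsilon=1_{\{|f|>\varepsilon\}}\nabla f\to\nabla f$ in $L^2$, because $\nabla f=0$ almost everywhere on $\{f=0\}$. Hence $f\in W^{1,2}_0$.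
\end{proof}

We recall the linear theory on the disc. A harmonic distribution in $W^{1,2}_0(\Omega)$ is zero, so $\Delta\varphi=F$ has at most one solution $\varphi\in W^{1,2}_0$; we denote it by $\Delta_0^{-1}F$ when it exists. On $W_0^{1,p}$ we use the norm $\|\nabla\cdot\|_p$.
\begin{itemize}
\item[(CZ)] \emph{Calder\'on--Zygmund estimate.} For $1<p<\infty$ and $F\in L^p(\Omega)$ there is a unique $\varphi\in W^{2,p}\cap W^{1,p}_0$ with $\Delta\varphi=F$, and $\|\varphi\|_{W^{2,p}}\le C_p\|F\|_p$.
\item[(So)] \emph{Sobolev embedding.} $W^{1,p}\subset L^{2p/(2-p)}$ for $1\le p<2$, and $W^{1,p}\subset C^{0,1-2/p}(\bar\Omega)$ for $p>2$. In particular the function $\varphi$ in (CZ) lies in $W_0^{1,2}$ and equals $\Delta_0^{-1}F$.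
\item[(Sch)] \emph{Schauder estimate.} If $0<\nu<1$, $F\in C^{m,\nu}(\bar\Omega)$ and $g\in C^{m+2,\nu}(\partial\Omega)$, the solution of $\Delta\varphi=F$ with boundary values $g$ lies in $C^{m+2,\nu}(\bar\Omega)$, with norm bounded by a constant times the sum of the norms of $F$ and $g$.
\end{itemize}
For a weak solution the right side of \eqref{eq:H} is only in $L^1$, where (CZ) is not available. What saves the situation is that its components are Jacobians.
\begin{itemize}
\item[(W)] \emph{Wente's inequality} \cite{Wente,BC}. For $f,g\in W^{1,2}(\Omega)$ the problem $\Delta\varphi=f_xg_y-f_yg_x$ has a unique solution $\varphi\in W^{1,2}_0(\Omega)$. Moreover $\varphi\in C^0(\bar\Omega)$ and $\|\varphi\|_\infty+\|\nabla\varphi\|_2\le C\|\nabla f\|_2\|\nabla g\|_2$.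
\end{itemize}
This is where the finite Dirichlet integral is used. For $f,g\in W^{1,2}(\Omega;\mathbb{R}^3)$ we introduce the symmetric bilinear bracket
\[
\{f,g\}=f_x\times g_y+g_x\times f_y,\qquad|\{f,g\}|\le|\nabla f|\,|\nabla g| .
\]
The $H$-system reads $\Delta u=H\{u,u\}$. Each component of the bracket is a sum of two Jacobians; for instance the third is $(f_{1,x}g_{2,y}-f_{1,y}g_{2,x})+(g_{1,x}f_{2,y}-g_{1,y}f_{2,x})$. So (W) gives
\begin{equation}\label{eq:wente}
\Delta_0^{-1}\{f,g\}\in W^{1,2}_0\cap C^0(\bar\Omega),\qquad\|\nabla\Delta_0^{-1}\{f,g\}\|_2\le C\|\nabla f\|_2\|\nabla g\|_2 .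
\end{equation}

\begin{proposition}\label{prop:reg}
For every smooth $\gamma$, every weak solution of \eqref{eq:H}--\eqref{eq:D} is in $C^\infty(\bar\Omega)$.
\end{proposition}

\begin{proof}
Let $w=u-h\in W^{1,2}_0$. Then $w=H\Delta_0^{-1}\{u,u\}$, so $w$ and $u$ are continuous on $\bar\Omega$ by \eqref{eq:wente}. The obstacle is to gain integrability of $\nabla w$ beyond $L^2$. We read the equation as a linear one, freezing one factor $u$ of the bracket as a coefficient. After localization this coefficient is small in $W^{1,2}$, and the linear equation can be solved by contraction in two spaces at once.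

\emph{A small coefficient.} Fix $\zeta_0\in\bar\Omega$ and write $B_\rho=B_\rho(\zeta_0)$. Take $\chi\in C_c^\infty(B_{2\rho})$ with $\chi=1$ on $B_\rho$, $0\le\chi\le1$ and $|\nabla\chi|\le2/\rho$, and set $\tilde u=\chi\,(u-u(\zeta_0))$. Since $\|\nabla\chi\|_2\le4\sqrt\pi$,
\[
\|\nabla\tilde u\|_2\le\|\nabla u\|_{L^2(\Omega\cap B_{2\rho})}+4\sqrt\pi\sup_{\Omega\cap B_{2\rho}}|u-u(\zeta_0)|\to0\qquad(\rho\to0).
\]
Let $K\psi=H\Delta_0^{-1}\{\tilde u,\psi\}$. By \eqref{eq:wente}, $\|\nabla K\psi\|_2\le C\|\nabla\tilde u\|_2\|\nabla\psi\|_2$ for $\psi\in W^{1,2}_0$. If $\psi\in W^{1,8}_0$, H\"older's inequality gives $\|\{\tilde u,\psi\}\|_{8/5}\le\|\nabla\tilde u\|_2\|\nabla\psi\|_8$, and $W^{2,8/5}\subset W^{1,8}$ by (So), so (CZ) gives $K\psi\in W^{1,8}_0$ and $\|\nabla K\psi\|_8\le C\|\nabla\tilde u\|_2\|\nabla\psi\|_8$. The constants do not depend on $\rho$. Fix $\rho$ so small that $K$ is a contraction on both $W^{1,2}_0$ and $W^{1,8}_0$.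

\emph{The localized equation.} Let $\eta\in C_c^\infty(B_\rho)$ with $\eta=1$ on $B_{\rho/2}$, and let $\psi=\eta w\in W^{1,2}_0$. On the support of $\eta$ we have $\nabla\tilde u=\nabla u$, so
\[
\{\tilde u,\psi\}=\eta\{u,w\}+\eta_y\,u_x\times w+\eta_x\,w\times u_y,\qquad\{u,w\}=\{u,u\}-\{u,h\}.
\]
Therefore $\Delta\psi=\eta H\{u,u\}+2\nabla\eta\cdot\nabla w+w\Delta\eta=H\{\tilde u,\psi\}+F$ with
\[
F=H\big[\eta\{u,h\}-\eta_y\,u_x\times w-\eta_x\,w\times u_y\big]+2\nabla\eta\cdot\nabla w+w\Delta\eta .
\]
Since $w$ and $\nabla h$ are bounded, $F\in L^2$, and $\Delta_0^{-1}F\in W^{2,2}\cap W^{1,2}_0\subset W^{1,8}_0$. The map $\psi'\mapsto K\psi'+\Delta_0^{-1}F$ has a fixed point in $W^{1,8}_0$, and it has only one fixed point in the larger space $W^{1,2}_0$, namely $\psi$. Hence $\eta w\in W^{1,8}_0$.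

\emph{Bootstrap.} Finitely many such balls $B_{\rho/2}$ cover $\bar\Omega$, so $\nabla w\in L^8$, $\nabla u\in L^8$ and $\Delta w\in L^4$. By (CZ) and (So), $w\in W^{2,4}\subset C^{1,1/2}(\bar\Omega)$. If $w\in C^{m,1/2}(\bar\Omega)$ with $m\ge1$, then $\Delta w=H\{u,u\}\in C^{m-1,1/2}(\bar\Omega)$, and $w\in C^{m+1,1/2}(\bar\Omega)$ by (Sch). By induction $w$ and $u$ are smooth on $\bar\Omega$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $u$ be a weak solution. It is smooth on $\bar\Omega$ by Proposition~\ref{prop:reg}. By Proposition~\ref{prop:data}, $HR\le1$ and $u$ has the same boundary values and normal derivative as $u^+$ or $u^-$, so $u\in\{u^+,u^-\}$ by Lemma~\ref{lem:cauchy}. Conversely, for $HR\le1$ Proposition~\ref{prop:caps} shows that $u^\pm$ are solutions, different for $HR<1$ and equal to the hemisphere for $HR=1$. By Lemma~\ref{lem:weak} the list of solutions is the same as the list of weak solutions.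
\end{proof}

\section{The multiply covered circle}\label{sec:multiple}

We prove Theorem~\ref{thm:multiple}. By (S2) we may take $H=1$; then $a=1$ and $c=\sqrt{1-R^2}$. Let $U^\pm(\zeta)=u^\pm(\zeta^k)$, which solve the problem for $\gamma_k$ by (S3). We first show that one further solution yields infinitely many, and then construct a solution whose energy lies strictly between those of $U^+$ and $U^-$.

\subsection{Rotating a solution}

Let $\mathcal{R}_\sigma$ be the rotation through the angle $\sigma$ about the $z$-axis, and for a map $u$ put $u_{(\sigma)}(\zeta)=\mathcal{R}_{k\sigma}u(e^{-i\sigma}\zeta)$. By (S1) and (S3), and because $\mathcal{R}_{k\sigma}\gamma_k(e^{i(\theta-\sigma)})=\gamma_k(e^{i\theta})$, this operation preserves the solutions for $\gamma_k$.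

\begin{lemma}\label{lem:equivariant}
Let $k\ge1$, $H=1$, $0<R<1$, and let $u\in C^\infty(\bar\Omega)$ solve \eqref{eq:H} with boundary values $\gamma_k$. Either $u\in\{U^+,U^-\}$, or the set $\{u_{(\sigma)}:\sigma\in\mathbb{R}\}$ is infinite.
\end{lemma}

\begin{proof}
The map $\sigma\mapsto u_{(\sigma)}$ is continuous from $\mathbb{R}$ to $C^0(\bar\Omega)$, so its image is connected, and hence infinite or a single point. Suppose it is a single point. Then $u(e^{i\theta}\zeta)=\mathcal{R}_{k\theta}u(\zeta)$, and differentiating radially at $\zeta=1$ gives $u_r(e^{i\theta})=\alpha e_r(k\theta)+\beta e_\theta(k\theta)+\delta e_3$ with constants $\alpha,\beta,\delta$. On $\partial\Omega$ we have $u_\theta=kRe_\theta(k\theta)$ and $u\times u_\theta=kR^2e_3$. Lemma~\ref{lem:A} gives $\beta=0$ and $\alpha^2+\delta^2=k^2R^2$, and Lemma~\ref{lem:B} gives $\delta=kR^2$. So $\alpha=\pm kR\sqrt{1-R^2}$. Since $U^\pm_r(e^{i\theta})=k\,u^\pm_r(e^{ik\theta})$, these are the Cauchy data of $U^\pm$ by \eqref{eq:cauchy}, and Lemma~\ref{lem:cauchy} gives $u=U^\pm$.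
\end{proof}

\subsection{The energy}

For $u\in C^\infty(\bar\Omega;\mathbb{R}^3)$ let
\[
E(u)=\frac12\int|\nabla u|^2+\frac23\int u\cdot u_x\times u_y .
\]
It is invariant under $u\mapsto u_{(\sigma)}$.

\begin{lemma}\label{lem:gap}
$E(U^-)-E(U^+)=\frac{4\pi}3kc^3$.
\end{lemma}

\begin{proof}
Write $u^\pm=\pm ce_3+n$ with $|n|=1$, and let $N=u^\pm_x\times u^\pm_y$. By Lemma~\ref{lem:omega}, $N=-\frac12|\nabla u^\pm|^2n$, so $n\cdot N=-\frac12|\nabla u^\pm|^2$. In the coordinates $(t,\theta)$ the area of the cap is
\[
\mathcal{A}^\pm=\frac12\int|\nabla u^\pm|^2=2\pi\int_{-\infty}^0\operatorname{sech}^2(t\mp\tau)\,dt=2\pi(1\mp c),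
\]
and $e_3\cdot\int N=\pi R^2$ by \eqref{eq:green}. Hence $E(u^\pm)=\mathcal{A}^\pm-\frac23\mathcal{A}^\pm\pm\frac23c\pi R^2$, and $E(u^-)-E(u^+)=\frac{4\pi}3c-\frac{4\pi}3cR^2=\frac{4\pi}3c^3$. Under composition with $\phi(\zeta)=\zeta^k$ both integrands of $E$ are multiplied by the Jacobian $|\phi'|^2$, and $\phi$ covers $\Omega\setminus\{0\}$ exactly $k$ times, so $E$ is multiplied by $k$.
\end{proof}

From now on $k\ge2$, $0<R<\frac12$ and $U=U^+$. On the small cap $|u^+-ce_3|=1$ gives $|u^+|^2=R^2+2cu^+_3\le R^2$, so $|U|\le R$. To expand $E$ about $U$ we need one integration by parts.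

\begin{lemma}\label{lem:parts}
For $f,\psi\in C^\infty(\bar\Omega;\mathbb{R}^3)$ and $g\in C_c^\infty(\Omega;\mathbb{R}^3)$, $\int f\cdot\{g,\psi\}=\int g\cdot\{f,\psi\}$. Consequently
\begin{equation}\label{eq:parts}
\int U\cdot\{g,\psi\}=\int g\cdot\{U,\psi\}\qquad\text{for }g\in W^{1,2}_0,\ \psi\in W^{1,2}.
\end{equation}
\end{lemma}

\begin{proof}
By the cyclic symmetry of the triple product,
\begin{align*}
\int f\cdot\{g,\psi\}&=\int g_x\cdot(\psi_y\times f)+\int g_y\cdot(f\times\psi_x)\\
&=-\int g\cdot\big(\psi_{xy}\times f+\psi_y\times f_x+f_y\times\psi_x+f\times\psi_{xy}\big).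
\end{align*}
The terms with $\psi_{xy}$ cancel, and the others give $\int g\cdot(f_x\times\psi_y+\psi_x\times f_y)$. Since $U$ and $\nabla U$ are bounded, both sides of \eqref{eq:parts} are continuous in $(g,\psi)\in W^{1,2}\times W^{1,2}$, and \eqref{eq:parts} follows by density.
\end{proof}

The cubic integral $\int w\cdot w_x\times w_y$ need not converge for $w\in W^{1,2}_0$, since the cross product is only in $L^1$. Wente's inequality gives it a meaning. For $f,g,\psi\in W^{1,2}_0(\Omega;\mathbb{R}^3)$ define
\[
T(f,g,\psi)=-\frac12\int\nabla f\cdot\nabla\Delta_0^{-1}\{g,\psi\},\qquad V(w)=T(w,w,w).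
\]
\begin{itemize}
\item[(T1)] $T$ is trilinear and $|T(f,g,\psi)|\le C\|\nabla f\|_2\|\nabla g\|_2\|\nabla\psi\|_2$, by \eqref{eq:wente}.
\item[(T2)] $T(f,g,\psi)=\frac12\int f\cdot\{g,\psi\}$ if $f\in C_c^\infty$, by the definition of $\Delta_0^{-1}$. The same holds for all $f\in W^{1,2}_0$ if $\{g,\psi\}\in L^2$, since both sides are then continuous in $f$. In particular $V(w)=\int w\cdot w_x\times w_y$ if $w\in C^\infty(\bar\Omega)$ vanishes on $\partial\Omega$.
\item[(T3)] $T$ is symmetric: on $C_c^\infty$ by Lemma~\ref{lem:parts} and the symmetry of the bracket, and in general by (T1) and density.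
\end{itemize}
We use the following published inequality, here and only here.
\begin{itemize}
\item[(I)] \emph{Isoperimetric inequality} \cite{Wente}. $\big|\int w\cdot w_x\times w_y\big|\le(32\pi)^{-1/2}\big(\int|\nabla w|^2\big)^{3/2}$ for $w\in C_c^\infty(\Omega;\mathbb{R}^3)$.
\end{itemize}
With $S=(32\pi)^{1/3}$ it says, by (T1), (T2) and density, that $\int|\nabla w|^2\ge S|V(w)|^{2/3}$ on $W^{1,2}_0$. Define the continuous quadratic form
\begin{equation}\label{eq:q}
q(w)=\int|\nabla w|^2+2\int U\cdot\{w,w\}\ \ge\ (1-2R)\int|\nabla w|^2,\qquad w\in W^{1,2}_0 .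
\end{equation}
The lower bound comes from $|U|\le R$ and $|\{w,w\}|\le|\nabla w|^2$; it is the first use of $R<\frac12$.

\begin{lemma}\label{lem:expand}
If $w\in C^\infty(\bar\Omega;\mathbb{R}^3)$ vanishes on $\partial\Omega$, then $E(U+w)-E(U)=\frac12q(w)+\frac23V(w)$.
\end{lemma}

\begin{proof}
The cubic term of $E(u)$ is $\frac13\int u\cdot\{u,u\}$. For $u=U+w$ the part of $\int u\cdot\{u,u\}$ that is linear in $w$ is $\int w\cdot\{U,U\}+2\int U\cdot\{w,U\}=3\int w\cdot\{U,U\}$, and the quadratic part is $\int U\cdot\{w,w\}+2\int w\cdot\{U,w\}=3\int U\cdot\{w,w\}$, both by \eqref{eq:parts}. The cubic part is $2V(w)$. The linear part of $E(U+w)$ is therefore $\int\nabla U\cdot\nabla w+\int w\cdot\{U,U\}=\int w\cdot(\{U,U\}-\Delta U)=0$, and the quadratic part is $\frac12q(w)$.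
\end{proof}

This expansion suggests where to look. If $V(w)=1$, then along the ray $U-sw$ the energy increment $\frac12s^2q(w)-\frac23s^3$ rises from $0$ to its maximum $q(w)^3/24$, at $s=q(w)/2$, and then falls to $-\infty$. The lowest such peak should be a solution. So we set
\[
J=\inf\{q(w):w\in W^{1,2}_0,\ V(w)=1\}\ \ge\ (1-2R)S>0 .
\]
Since $q$ is even of degree two and nonnegative and $V$ is odd of degree three,
\begin{equation}\label{eq:homog}
q(w)\ge J\,|V(w)|^{2/3}\qquad\text{for all }w\in W^{1,2}_0 .
\end{equation}
The difficulty is that $V$ is not weakly continuous. A minimizing sequence may concentrate at a point like a rescaled copy of $\omega$ and converge weakly to zero. By (I) the concentrating part costs at least $S$ per unit of $|V|^{2/3}$, so it is too expensive if $J<S$. The corresponding peak height $S^3/24=4\pi/3$ is the energy $\frac12\cdot8\pi-\frac23\cdot4\pi$ of the whole unit sphere $\omega$.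

\subsection{The strict inequality $J<S$}

We test with a concentrated sphere. At leading order it gives the quotient $S$. The term with $U$ in $q$ contributes a correction that is linear in the concentration scale $\lambda$, its sign is controlled by rotating the sphere, and all errors are of order $\lambda^2|\log\lambda|$.

\begin{lemma}\label{lem:JS}
$J<S$.
\end{lemma}

\begin{proof}
Let $\varphi=\omega-e_3=(2\zeta,-2)/(1+|\zeta|^2)$, which decays at infinity. By Lemma~\ref{lem:omega}, $\Delta\varphi=\{\varphi,\varphi\}=-8(1+|\zeta|^2)^{-2}\omega$. Writing $\zeta=\xi_1+i\xi_2$, the first moments of the horizontal components are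
\begin{equation}\label{eq:moments}
\int_{\mathbb{R}^2}\xi_j\,\Delta\varphi_j=-16\int_{\mathbb{R}^2}\frac{\xi_j^2}{(1+|\zeta|^2)^3}=-16\pi\int_0^\infty\frac{\rho^3\,d\rho}{(1+\rho^2)^3}=-4\pi\qquad(j=1,2).
\end{equation}

Fix $\zeta_0=x_0+iy_0\in\Omega\setminus\{0\}$. There $U$ is a conformal immersion, so $U_x(\zeta_0)$ and $U_y(\zeta_0)$ are orthogonal of equal length $\ell>0$. Choose $O\in SO(3)$ with $\ell\,Oe_1=U_x(\zeta_0)$ and $\ell\,Oe_2=U_y(\zeta_0)$. For small $\lambda>0$ and $\rho=|\zeta-\zeta_0|$ let
\[
\varphi_\lambda(\zeta)=O\varphi\Big(\frac{\zeta-\zeta_0}\lambda\Big)=\lambda\,O\,\frac{(2(\zeta-\zeta_0),-2\lambda)}{\lambda^2+\rho^2}.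
\]
Then $\Delta\varphi_\lambda=\{\varphi_\lambda,\varphi_\lambda\}$, $\int_{\mathbb{R}^2}|\nabla\varphi_\lambda|^2=8\pi$, and
\[
|\varphi_\lambda|^2=\frac{4\lambda^2}{\lambda^2+\rho^2},\qquad|\nabla\varphi_\lambda|=\frac{\sqrt8\,\lambda}{\lambda^2+\rho^2},\qquad|\Delta\varphi_\lambda|=\frac{8\lambda^2}{(\lambda^2+\rho^2)^2}.
\]
As $\rho<2$ in $\Omega$, we have $\int(\lambda^2+\rho^2)^{-1}\le\pi\log(1+4\lambda^{-2})=O(|\log\lambda|)$. To correct the boundary values let $h_\lambda$ be harmonic in $\Omega$ with $h_\lambda=\varphi_\lambda$ on $\partial\Omega$, and put $w_\lambda=\varphi_\lambda-h_\lambda$. Near $\partial\Omega$, $\varphi_\lambda$ and each of its derivatives are $O(\lambda)$, so $\|h_\lambda\|_{C^2(\bar\Omega)}=O(\lambda)$ by (Sch). Consequently $\|w_\lambda\|_2=O(\lambda|\log\lambda|^{1/2})$ and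
\[
\{w_\lambda,w_\lambda\}=\Delta\varphi_\lambda+G_\lambda,\qquad G_\lambda=\{h_\lambda,h_\lambda\}-2\{\varphi_\lambda,h_\lambda\},\qquad|G_\lambda|\le C\lambda|\nabla\varphi_\lambda|+C\lambda^2 .
\]

\emph{The Dirichlet integral.} We have $\int\nabla\varphi_\lambda\cdot\nabla h_\lambda=\oint\varphi_\lambda\cdot\partial_rh_\lambda=O(\lambda^2)$, $\int|\nabla h_\lambda|^2=O(\lambda^2)$, and $\int_{\mathbb{R}^2\setminus\Omega}|\nabla\varphi_\lambda|^2\le\int_{\mathbb{R}^2\setminus\Omega}8\lambda^2\rho^{-4}=O(\lambda^2)$. So $\int|\nabla w_\lambda|^2=8\pi+O(\lambda^2)$.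

\emph{The cubic term.} Since $\Delta\varphi_\lambda=\Delta w_\lambda$ and $\|G_\lambda\|_2=O(\lambda)$, (T2) gives
\[
2V(w_\lambda)=\int w_\lambda\cdot\Delta w_\lambda+\int w_\lambda\cdot G_\lambda=-\int|\nabla w_\lambda|^2+O(\lambda^2|\log\lambda|),
\]
that is, $V(w_\lambda)=-4\pi+O(\lambda^2|\log\lambda|)$.

\emph{The term with $U$.} By \eqref{eq:green}, $\int\{w_\lambda,w_\lambda\}=0$, so we may replace $U$ by $b=U-U(\zeta_0)$, which satisfies $|b|\le C\rho$. Then $\int|b||G_\lambda|\le C\lambda^2\int\rho^{-1}+C\lambda^2=O(\lambda^2)$. Write $b=b_1+O(\rho^2)$ with $b_1=\ell\,O\big((x-x_0)e_1+(y-y_0)e_2\big)$. The remainder contributes at most $C\int\rho^2|\Delta\varphi_\lambda|\le C\lambda^2\int(\lambda^2+\rho^2)^{-1}=O(\lambda^2|\log\lambda|)$ to $\int b\cdot\Delta\varphi_\lambda$. Extending the integral of $b_1\cdot\Delta\varphi_\lambda$ to $\mathbb{R}^2$ changes it by at most $C\lambda^2\int_{\mathbb{R}^2\setminus\Omega}\rho^{-3}=O(\lambda^2)$. Rescaling by $\lambda$ and using \eqref{eq:moments},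
\[
\int_{\mathbb{R}^2}b_1\cdot\Delta\varphi_\lambda=\ell\lambda\int_{\mathbb{R}^2}\big(\xi_1\Delta\varphi_1+\xi_2\Delta\varphi_2\big)=-8\pi\ell\lambda .
\]
Hence $q(w_\lambda)=8\pi-16\pi\ell\lambda+O(\lambda^2|\log\lambda|)$.

Since $8\pi(4\pi)^{-2/3}=S$, we obtain $q(w_\lambda)|V(w_\lambda)|^{-2/3}=S(1-2\ell\lambda)+O(\lambda^2|\log\lambda|)<S$ for small $\lambda$. In particular $V(w_\lambda)\ne0$, so the constraint set in the definition of $J$ is not empty, and \eqref{eq:homog} gives $J<S$.
\end{proof}

\subsection{The minimizer and the third solution}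

\begin{lemma}\label{lem:attained}
There is $w_*\in W^{1,2}_0$ with $V(w_*)=1$ and $q(w_*)=J$.
\end{lemma}

\begin{proof}
Let $V(w_n)=1$ and $q(w_n)\to J$. By \eqref{eq:q} the sequence is bounded in $W^{1,2}_0$. Pass to a subsequence with $w_n\rightharpoonup w_*$ weakly and put $d_n=w_n-w_*$. Then $d_n\rightharpoonup0$, and $d_n\to0$ in $L^2$ by the compactness of the embedding $W^{1,2}\subset L^2$. We show that $V$ and $q$ split along $w_n=w_*+d_n$.

By (T3), $1=V(w_*)+3T(w_*,w_*,d_n)+3T(w_*,d_n,d_n)+V(d_n)$. The second term tends to zero because $T(w_*,w_*,\cdot)$ is a continuous linear functional. For the third, let $\psi\in C_c^\infty$. By (T3) and (T2), $|T(\psi,d_n,d_n)|=\frac12|\int d_n\cdot\{\psi,d_n\}|\le\frac12\|\nabla\psi\|_\infty\|d_n\|_2\|\nabla d_n\|_2\to0$, while $|T(w_*-\psi,d_n,d_n)|\le C\|\nabla(w_*-\psi)\|_2$ uniformly in $n$ by (T1). As $\psi$ can be taken arbitrarily close to $w_*$, the third term tends to zero. So $V(d_n)\to1-V(w_*)$.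

In $q(w_*+d_n)$ the mixed terms are a continuous linear functional of $d_n$ and tend to zero. By \eqref{eq:parts}, $|\int U\cdot\{d_n,d_n\}|=|\int d_n\cdot\{U,d_n\}|\le\|\nabla U\|_\infty\|d_n\|_2\|\nabla d_n\|_2\to0$. So $q(w_n)=q(w_*)+\int|\nabla d_n|^2+o(1)$.

Put $m=V(w_*)$. By \eqref{eq:homog} and (I), $J\ge q(w_*)+S|1-m|^{2/3}\ge J|m|^{2/3}+S|1-m|^{2/3}$. If $m\ne1$, then Lemma~\ref{lem:JS} makes the right side larger than $J(|m|^{2/3}+|1-m|^{2/3})\ge J(|m|+|1-m|)^{2/3}\ge J$, a contradiction. So $m=1$ and $q(w_*)\le J$.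
\end{proof}

\begin{proposition}\label{prop:third}
The map $u^*=U-\frac J2w_*$ is a solution in $C^\infty(\bar\Omega)$ with boundary values $\gamma_k$, and $E(U^+)<E(u^*)<E(U^-)$.
\end{proposition}

\begin{proof}
Let $\psi\in C_c^\infty(\Omega;\mathbb{R}^3)$. By \eqref{eq:homog} the polynomial $s\mapsto q(w_*+s\psi)^3-J^3V(w_*+s\psi)^2$ is nonnegative, and it vanishes at $s=0$, so its derivative vanishes there. By \eqref{eq:parts}, (T3) and (T2), the derivatives of $q$ and $V$ at $s=0$ are
\[
q'=2\int\nabla w_*\cdot\nabla\psi+4\int\psi\cdot\{U,w_*\},\qquad V'=3T(\psi,w_*,w_*)=\frac32\int\psi\cdot\{w_*,w_*\},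
\]
and $3J^2q'=2J^3V'$ means $\Delta w_*=2\{U,w_*\}-\frac J2\{w_*,w_*\}$ in the sense of distributions. For $w=-\frac J2w_*$ this becomes $\Delta w=2\{U,w\}+\{w,w\}$. Adding $\Delta U=\{U,U\}$ gives $\Delta u^*=\{u^*,u^*\}$. So $u^*$ is a weak solution, and it is smooth on $\bar\Omega$ by Proposition~\ref{prop:reg}. Lemmas~\ref{lem:expand} and~\ref{lem:JS} give
\[
E(u^*)-E(U^+)=\frac12\cdot\frac{J^2}4\,J-\frac23\cdot\frac{J^3}8=\frac{J^3}{24}\in\Big(0,\frac{4\pi}3\Big).
\]
Since $R<\frac12$ and $k\ge2$, we have $c^2>\frac34$ and $(kc^3)^2>4\cdot\frac{27}{64}>1$. By Lemma~\ref{lem:gap}, $E(U^-)-E(U^+)>\frac{4\pi}3$.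
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:multiple}]
By Proposition~\ref{prop:third}, $u^*\notin\{U^+,U^-\}$, so the smooth solutions $u^*_{(\sigma)}$, $\sigma\in\mathbb{R}$, form an infinite set by Lemma~\ref{lem:equivariant}. All of them have the energy $E(u^*)$, so none equals $U^+$ or $U^-$.
\end{proof}

\begin{remark}
The hypothesis $k\ge2$ is used only in the last line of the proof of Proposition~\ref{prop:third}: covering the circle several times pushes the energy of $U^-$ above the level $E(U^+)+\frac{4\pi}3$, below which $u^*$ is found. For $k=1$ and $R<\frac12$ the construction still gives a solution $u^*\ne u^+$. By Theorem~\ref{thm:main} it is the large cap, and comparing energies gives $J^3/24=\frac{4\pi}3c^3$, that is, $J=cS$.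
\end{remark}

\begin{thebibliography}{9}

\bibitem{Notes}
\emph{Applications of Partial Differential Equations},
\texttt{https://www2.math.upenn.edu/\textasciitilde{}kazdan/japan/japan.pdf}.

\bibitem{BC}
Brezis and Coron, 1984.

\bibitem{Wente}
Wente, 1969.

\end{thebibliography}
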